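\title{Brunnian links of convex planar curves}

\begin{abstract}
We show that a Brunnian link in $\mathbb{R}^3$ whose components are convex planar curves has exactly three components and is the Borromean rings. In particular there is no such link with six or more components. More generally, a link of convex planar curves is an unlink if and only if its pairwise linking numbers vanish and no three of its components form the Borromean rings. The proof shrinks each curve, inside its own plane, toward the convex hull of the points where the other curves pierce its flat disk. Either some curve comes free after finitely many steps, or an extreme point of the limit configuration locates a Borromean triple.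
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{link} is a finite disjoint union of tame simple closed curves in $\mathbb{R}^3$, its \emph{components}; a \emph{sublink} is a union of some of the components. A link is an \emph{unlink} if its components bound pairwise disjoint embedded disks (equivalently, if each component bounds a disk disjoint from all the other components; we use only the first form). A link with $n\ge 3$ components is \emph{Brunnian} if it is not an unlink but every sublink with at most $n-1$ components is. Thus a Brunnian link is held together by all of its components at once, and by no smaller collection of them.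

The definition puts no bound on $n$ and no restriction on the shape of the curves. We ask what remains when the curves are as simple as possible. A \emph{convex disk} is a compact convex subset of a plane with nonempty interior relative to that plane, and a \emph{convex planar curve} is the boundary, in its plane, of a convex disk. The three convex planar curves
\begin{equation}\label{eq:model}
A:\ x^2+y^2=9,\ z=0;\qquad B:\ y^2+z^2=16,\ x=0;\qquad E:\ \tfrac{x^2}{4}+\tfrac{z^2}{25}=1,\ y=0
\end{equation}
form a Brunnian link. An \emph{ambient isotopy} is a continuous family $(\Phi_s)_{0\le s\le 1}$ of homeomorphisms of $\mathbb{R}^3$ with $\Phi_0=\mathrm{id}$, and we call a link \emph{the Borromean rings} if an ambient isotopy carries it to the model \eqref{eq:model}.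

Freedman and Skora showed that no Brunnian link can be built out of round circles, and it is known that the Borromean rings are the only Brunnian link with at most four components that can be built out of convex planar curves. The following is Open Question~7 of \cite{TBC}.

\begin{quote}
\emph{Is there an integer $n\ge 6$ and a Brunnian link with $n$ components, each of which is a convex planar curve?}
\end{quote}

The answer is no, and the number $6$ plays no role.

\begin{theorem}\label{thm:brunnian}
A Brunnian link whose components are convex planar curves has exactly three components and is the Borromean rings. In particular there is no such link with $n\ge 4$ components, and none with $n\ge 6$.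
\end{theorem}

This follows from a description of all unlinks of this kind.

\begin{theorem}\label{thm:unlink}
A link whose components are convex planar curves is an unlink if and only if all pairwise linking numbers vanish and no three-component sublink is the Borromean rings. Hence, if it has $n\ge 3$ components, it is an unlink if and only if all its three-component sublinks are unlinks.
\end{theorem}

Here is why one might expect this. Each component comes with a preferred spanning disk, the flat one, so any obstruction to being an unlink should be visible in the way the flat disks intersect. In general position two planes share a line, three share a point, and four share nothing. Two disks meet in a segment, and when the segment has one end on each curve the linking number is $\pm1$. Three disks can share a point, as the three disks of \eqref{eq:model} share the origin. Four disks have no common point, so one guesses that there is no obstruction that needs four or more components.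

This is not yet a proof, because linking is not local. A curve whose flat disk meets no other curve can be shrunk to a tiny circle and discarded, but there may be no such curve: the first curve may pass through the disk of the second, the second through the disk of the third, and so on around a cycle, with no point common to three disks (Example~\ref{ex:circles}). One has to show that every such configuration comes apart. We do this by shrinking the disks in turn, each as far as the other curves permit, and by studying the limit if no disk ever comes free.

Section~\ref{sec:pierce} sets up general position and states a geometric criterion, Theorem~\ref{thm:criterion}, from which both theorems follow. Section~\ref{sec:three} shows the method for three disks. Sections~\ref{sec:isotopy}--\ref{sec:shrink} prove the criterion, and Section~\ref{sec:proofs} deduces the theorems. Apart from textbook properties of the linking number, the only outside fact about links that we use is that the model \eqref{eq:model} is Brunnian, hence not an unlink. The two known results quoted above are not used.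

\section{General position and piercing}\label{sec:pierce}

\subsection*{Convex disks}
For a convex disk $D$ in a plane $P$, the interior $\operatorname{int}D$ and the boundary $\partial D$ are always taken relative to $P$. We use three standard facts.

\begin{itemize}
\item[(C1)] \emph{Chords.} If a line $\ell\subset P$ meets $\operatorname{int}D$, then $D\cap\ell$ is a nondegenerate segment whose endpoints are the two points of $\partial D\cap\ell$ and whose relative interior lies in $\operatorname{int}D$. The two open arcs of $\partial D\setminus\ell$ lie on opposite sides of $\ell$: each arc is connected and misses $\ell$, and $\partial D$ has points on both sides because $\operatorname{int}D$ does.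
\item[(C2)] \emph{Radial function.} If $o\in\operatorname{int}D$, then in polar coordinates $(r,\theta)$ about $o$ the curve $\partial D$ is a graph $r=\rho(\theta)$ with $\rho$ positive and continuous. (On unit vectors $1/\rho$ is the gauge function of $D$, which is convex and finite, hence continuous.)
\item[(C3)] \emph{Support function.} Fix an origin in $P$. For a nonempty compact convex set $K\subset P$ and a unit vector $\nu$ in $P$ let $h_K(\nu)=\max_{x\in K}\nu\cdot x$. Then $h_{aK+bK'}=ah_K+bh_{K'}$ for $a,b\ge0$. A line $\ell=\{\nu\cdot x=c\}$ \emph{supports} $D$ if it meets $D$ but not $\operatorname{int}D$. In that case $D$ lies on one side of $\ell$, so $h_D(\nu)=c$ or $h_D(-\nu)=-c$. Consequently, if $D(t)$ is a family of convex disks in $P$ and $h_{D(t)}(\nu)$ is strictly monotone in $t$ for every $\nu$, then a given line supports $D(t)$ for at most two values of $t$.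
\end{itemize}

\subsection*{Linking numbers}
For disjoint oriented simple closed curves $J$ and $C$, the linking number $\operatorname{lk}(J,C)$ is the class of $J$ in $H_1(\mathbb{R}^3\setminus C)\cong\mathbb{Z}$. It is symmetric, it is invariant under ambient isotopy, and it changes sign when one orientation is reversed, so its vanishing does not depend on orientations. It vanishes if one curve bounds a disk that misses the other. If $C$ bounds a flat disk $D$ and $J$ meets $D$ in finitely many points, at each of which it passes from one side of the plane of $D$ to the other, then $\operatorname{lk}(J,C)$ is the signed number of these crossings.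

\subsection*{Admissible systems}
Let $D_1,\dots,D_n$ be convex disks in planes $P_1,\dots,P_n$, and let $C_i=\partial D_i$.

\begin{definition}\label{def:adm}
The system $(D_1,\dots,D_n)$, $n\ge1$, is \emph{admissible} if
\begin{itemize}
\item[(A1)] no two of the planes $P_i$ are parallel or equal, any three meet in exactly one point, and no four have a common point;
\item[(A2)] the curves $C_i$ are pairwise disjoint and have pairwise linking number $0$;
\item[(A3)] for $i\ne j$ the line $\ell_{ij}=P_i\cap P_j$ does not support $D_i$; that is, it misses $D_i$ or meets $\operatorname{int}D_i$.
\end{itemize}
For $i\ne j$ we say that $j$ \emph{pierces} $i$, and write $j\to i$, if $C_j\cap D_i\neq\emptyset$. The disk $D_i$ is \emph{free} if no $j$ pierces $i$.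
\end{definition}

A subsystem of an admissible system is admissible, and whether $j\to i$ depends only on $D_i$ and $D_j$. Conditions (A1) and (A3) can be arranged by a small perturbation (Lemma~\ref{lem:generic}); the real hypothesis is the vanishing of the linking numbers. Its effect is that two disks can meet in only one way. Write $I_{ij}=D_i\cap\ell_{ij}$ for the chord that $P_j$ cuts from $D_i$.

\begin{lemma}\label{lem:tri}
Let $(D_1,\dots,D_n)$ be admissible and $i\ne j$.
\begin{itemize}
\item[(a)] $j\to i$ if and only if $I_{ji}$ is nonempty and lies in the relative interior of $I_{ij}$. In that case $D_i\cap D_j=I_{ji}$ is a nondegenerate segment contained in $\operatorname{int}D_i$, and $C_j\cap D_i$ consists of its two endpoints.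
\item[(b)] Exactly one of the following holds: $D_i\cap D_j=\emptyset$; $j\to i$; $i\to j$.
\end{itemize}
\end{lemma}

\begin{proof}
By (A3) and (C1), each of $I_{ij}$, $I_{ji}$ is empty or a chord as described in (C1). Moreover $D_i\cap D_j=I_{ij}\cap I_{ji}$, and $C_j\cap P_i=C_j\cap\ell_{ij}$ is the set of endpoints of $I_{ji}$.

(a) Suppose $j\to i$, so that $I_{ji}\neq\emptyset$ and at least one of its endpoints lies in $D_i$. The two arcs of $C_j\setminus\ell_{ij}$ lie on opposite sides of $\ell_{ij}$ in $P_j$, hence on opposite sides of $P_i$, so $C_j$ crosses $P_i$ at each endpoint of $I_{ji}$. If only one endpoint were in $D_i$, then $C_j$ would cross $D_i$ exactly once and the linking number would be $\pm1$, contrary to (A2). So both endpoints lie in $I_{ij}$. They are not endpoints of $I_{ij}$, because $C_i\cap C_j=\emptyset$. Hence $I_{ji}$ lies in the relative interior of $I_{ij}$, which lies in $\operatorname{int}D_i$, and the remaining assertions follow. Conversely, if $\emptyset\ne I_{ji}\subset I_{ij}$, the endpoints of $I_{ji}$ belong to $C_j\cap D_i$.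

(b) Either piercing makes $D_i\cap D_j$ nonempty, and by (a) both cannot hold, since two segments cannot each lie in the relative interior of the other. It remains to treat the case $D_i\cap D_j\ne\emptyset$, $j\not\to i$. Then the segment $I_{ij}$ meets $I_{ji}$ and contains neither endpoint of $I_{ji}$. Being connected and on the same line, it lies in the relative interior of $I_{ji}$. By (a), $i\to j$.
\end{proof}

Without the condition on linking numbers there is a fourth case, in which the chords overlap and each curve pierces the disk of the other once. Two round circles in this position have linking number $\pm1$ and no three-component sublink, so that condition cannot be dropped from Theorem~\ref{thm:unlink}.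

\begin{definition}\label{def:ctp}
A \emph{cyclic triple point} of an admissible system is a point $e\in D_i\cap D_j\cap D_k$ with $i,j,k$ distinct and $i\to j\to k\to i$.
\end{definition}

\begin{theorem}\label{thm:criterion}
Let $(D_1,\dots,D_n)$ be admissible, with link $L=C_1\cup\dots\cup C_n$.
\begin{itemize}
\item[(a)] Three components form the Borromean rings if and only if their disks have a cyclic triple point.
\item[(b)] $L$ is an unlink if and only if there is no cyclic triple point. In that case $L$ can be isotoped, each component moving through convex curves inside its own fixed plane, to curves bounding pairwise disjoint flat convex disks.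
\end{itemize}
\end{theorem}

\section{Three disks}\label{sec:three}

With one or two disks some disk is free, by Lemma~\ref{lem:tri}(b). Three disks are the first case in which every disk can be pierced. We take for granted in this section that a curve may be shrunk inside its disk as long as it sweeps over no other curve; this is Lemma~\ref{lem:nested} below.

\begin{example}\label{ex:model}
Let $D_A,D_B,D_E$ be the disks of the model \eqref{eq:model}. All chords are centered at the origin. Their half-lengths are $3$ for $D_A$ and $4$ for $D_B$ on the $y$-axis, $4$ for $D_B$ and $5$ for $D_E$ on the $z$-axis, and $2$ for $D_E$ and $3$ for $D_A$ on the $x$-axis. Hence $B\cap D_A$, $E\cap D_B$ and $A\cap D_E$ are empty, the linking numbers vanish, and the system is admissible. We have $A\to B\to E\to A$, and the origin is a cyclic triple point.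
\end{example}

\begin{example}\label{ex:circles}
Let $f(u,w)=u^2+w^2-11u-7w+10$, so that $f(u,0)=(u-1)(u-10)$ and $f(0,w)=(w-2)(w-5)$. Consider the round disks
\[
D_1:\ f(x,y)\le0,\ z=0;\qquad D_2:\ f(y,z)\le0,\ x=0;\qquad D_3:\ f(z,x)\le0,\ y=0.
\]
Each coordinate axis carries a chord $[2,5]$ of one disk inside a chord $[1,10]$ of another: on the $y$-axis the short chord belongs to $D_1$, on the $z$-axis to $D_2$, on the $x$-axis to $D_3$. So $C_2\cap D_1$, $C_3\cap D_2$, $C_1\cap D_3$ are empty, the system is admissible, and $1\to2\to3\to1$, exactly as in the model. But the only point common to the three planes is the origin, and $f(0,0)>0$, so there is no triple point.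

No disk is free, yet the link comes apart. The only points of other curves in $D_1$ are $(2,0,0)$ and $(5,0,0)$, the ends of the segment $H=D_3\cap D_1$. Replace $D_1$ by $D_1'=\frac12H+\frac12D_1$, which contains $H$ in its interior (Figure~\ref{fig:shrink}); the curve $C_1$ sweeps over nothing. The disk $D_1$ has center $(\frac{11}2,\frac72)$ and radius $\frac12\sqrt{130}<6$, so $x>-\frac12$ on $D_1$ and $x>1-\frac14>0$ on $D_1'$. Thus $D_1'$ misses the plane $x=0$, and $D_2$ is now free. Shrink $C_2$ to a tiny circle off the other two planes; then $D_3$ is free. Do the same with $C_3$; then $D_1'$ is free.
\end{example}

\begin{figure}[ht]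
\centering
\begin{tikzpicture}[scale=0.42]
\draw[->] (-2.5,0) -- (12.5,0) node[right] {$x$};
\draw[->] (0,-2.8) -- (0,11.2) node[above] {$y$};
\draw[thick] (5.5,3.5) circle (5.701);
\draw[thick,dashed] (3.75,4.6) -- (5.25,4.6) arc (90:-90:2.85) -- (3.75,-1.1) arc (270:90:2.85);
\draw[ultra thick] (2,0) -- (5,0);
\fill (2,0) circle (0.17) (5,0) circle (0.17);
\draw[fill=white] (0,1) circle (0.17) (0,10) circle (0.17);
\draw (-0.4,2) -- (0.25,2) (-0.4,5) -- (0.25,5);
\node[left] at (-0.4,2) {$2$};
\node[left] at (-0.4,5) {$5$};
\node at (3.5,0.7) {$H$};
\node at (10.4,8) {$C_1$};
\node at (7.2,5) {$C_1'$};
\end{tikzpicture}
\caption{The plane $z=0$ in Example~\ref{ex:circles}. The curve $C_3$ crosses the plane at the black dots, inside $C_1$; the curve $C_2$ crosses it at the white dots, outside $C_1$. The circle $C_1$ meets the $y$-axis at $y=2$ and $y=5$, which are points of the disk of $C_2$. Shrinking $C_1$ to the dashed curve $C_1'$ around the segment $H$ passes over no dot, and $C_1'$ no longer reaches the $y$-axis.}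
\label{fig:shrink}
\end{figure}

The example is the general case for $n=3$. Suppose no disk is free. There are three pairs, each carrying at most one piercing, so each disk is pierced by exactly one curve; following the piercings backward gives a cycle, whose length is not $1$ or $2$, so $1\to2\to3\to1$ after renumbering. Let $v$ be the common point of the planes and $H=D_3\cap D_1\subset\ell_{13}$. If $v\in H$, then $v\in I_{12}\subset D_2$, and $v$ is a cyclic triple point. If $v\notin H$, then $H$ misses $P_2$, a thin convex disk around $H$ misses $P_2$ too, and shrinking $D_1$ to it frees $D_2$.

It is instructive to apply the same moves to the model, where they cannot succeed. Let $H$ denote in each case the segment spanned by the two piercing points. Replacing $D_A$ by $(1-t)H+tD_A$ reduces its chord on the $y$-axis to half-length $3t$. Then $D_B$ is pierced at $(0,\pm3t,0)$, and replacing it by $(1-u)H+uD_B$ reduces its chord on the $z$-axis to half-length $4u$. Then $D_E$ is pierced at $(0,0,\pm4u)$, and replacing it by $(1-w)H+wD_E$ reduces its chord on the $x$-axis to half-length $2w$, after which $D_A$ can shrink again. Every disk keeps the origin in its interior, so none comes free, and if the parameters tend to $0$ the three disks collapse onto the cyclic triple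 point.

For $n\ge4$ a disk may be pierced by several curves. The piercing points then span a polygon, not a segment, and the polygon may still cross the other planes. A move then shortens chords without removing them; the shorter chords allow further moves, and no bound on the number of moves is in sight. So we let the process run forever and show, as the model suggests, that its limit contains a cyclic triple point.

\section{Isotopies}\label{sec:isotopy}

Convex curves may have corners, so we construct by hand the ambient isotopies that move a curve inside its plane.

\begin{lemma}\label{lem:radial}
Let $P$ be a plane with polar coordinates $(r,\theta)$ about a point $o$, let $(\theta,s)\mapsto\rho_s(\theta)$ be a positive continuous function on $S^1\times[0,1]$, and let $\Gamma_s\subset P$ be the curve $r=\rho_s(\theta)$. If a compact set $K\subset\mathbb{R}^3$ misses $\bigcup_s\Gamma_s$, there is an ambient isotopy $(\Phi_s)$ that fixes $K$ pointwise and has $\Phi_s(\Gamma_0)=\Gamma_s$.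
\end{lemma}

\begin{proof}
Let $m(\theta)=\min_s\rho_s(\theta)$ and $M(\theta)=\max_s\rho_s(\theta)$; these are positive and continuous. For fixed $\theta$ the values $\rho_s(\theta)$ fill $[m(\theta),M(\theta)]$, so $\bigcup_s\Gamma_s=\{m\le r\le M\}\subset P$. Let $z$ be the coordinate normal to $P$, and for $0<\delta<1$ put $\alpha=(1-\delta)m$, $\beta=(1+\delta)M$ and $N_\delta=\{\alpha\le r\le\beta,\ |z|\le\delta\}$. The compact sets $N_\delta$ decrease to $\bigcup_s\Gamma_s$ as $\delta\downarrow0$, so $N_\delta\cap K=\emptyset$ for some $\delta$, which we fix. We have $\alpha<\rho_s<\beta$. Let $\varphi_{s,\theta}$ be the homeomorphism of $[0,\infty)$ that is the identity off $[\alpha(\theta),\beta(\theta)]$, sends $\rho_0(\theta)$ to $\rho_s(\theta)$, and is affine on $[\alpha(\theta),\rho_0(\theta)]$ and on $[\rho_0(\theta),\beta(\theta)]$. It depends continuously on $(s,\theta)$, and $\varphi_{0,\theta}=\mathrm{id}$. Define $\Phi_s(r,\theta,z)=(\varphi_{s(1-|z|/\delta),\theta}(r),\theta,z)$ for $|z|\le\delta$, and $\Phi_s=\mathrm{id}$ for $|z|\ge\delta$. The two formulas agree for $|z|=\delta$. Each $\Phi_s$ is a continuous bijection that is the identity off the compact set $N_\delta$, hence a homeomorphism fixing $K$, and at height $0$ it takes $\Gamma_0$ to $\Gamma_s$.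
\end{proof}

\begin{lemma}\label{lem:nested}
Let $D'\subset D$ be convex disks in a plane $P$, and let $K\subset\mathbb{R}^3$ be a compact set that misses $D\setminus\operatorname{int}D'$. Then an ambient isotopy fixing $K$ pointwise moves $\partial D$ to $\partial D'$ through the convex curves $\partial D_s$, where $D_s=(1-s)D+sD'$.
\end{lemma}

\begin{proof}
By convexity $D'\subset D_s\subset D$, so $\partial D_s\subset D\setminus\operatorname{int}D'$ misses $K$. Take as origin the center of a round disk $r_0\mathbb{B}\subset D'$, where $\mathbb{B}$ is the closed unit disk of $P$, and let $\rho_s$ be the radial function of $D_s$; it is continuous in $\theta$ by (C2). Let $d=\operatorname{diam}D$ and $\eta=|s-s'|\,d$. For $x\in D$, $x'\in D'$ the points $(1-s)x+sx'$ and $(1-s')x+s'x'$ are at distance at most $\eta$, so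
\[
D_s\subset D_{s'}+\eta\mathbb{B}\subset D_{s'}+(\eta/r_0)D_{s'}=(1+\eta/r_0)D_{s'} .
\]
Hence $\rho_s-\rho_{s'}\le(\eta/r_0)\rho_{s'}\le\eta d/r_0$, and the same holds with $s,s'$ exchanged. So $\rho_s(\theta)$ is Lipschitz in $s$ uniformly in $\theta$, hence jointly continuous, and Lemma~\ref{lem:radial} applies.
\end{proof}

\begin{lemma}\label{lem:generic}
A link of convex planar curves with pairwise linking numbers $0$ is ambient isotopic, through arbitrarily small motions of the components, to the link of an admissible system. Each new disk is the image of the old one under a similarity of $\mathbb{R}^3$.
\end{lemma}

\begin{proof}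
\emph{Small motions are isotopies.} Let $g_i(s)$, $0\le s\le1$, be smooth paths of similarities with $g_i(0)=\mathrm{id}$, so small that the compact tracks $K_i=\bigcup_sg_i(s)C_i$ are pairwise disjoint. Let $X^i_s(x)=\dot g_i(s)\bigl(g_i(s)^{-1}x\bigr)$ be the time-dependent vector field that generates $g_i$. Choose smooth functions $\chi_i$ with compact, pairwise disjoint supports and $\chi_i=1$ near $K_i$. The field $Y_s=\sum_i\chi_iX^i_s$ is smooth with compact support, so its flow $(\Phi_s)$ is an ambient isotopy. For $x\in C_i$ the path $s\mapsto g_i(s)x$ stays in $K_i$, where $Y_s=X^i_s$, so it is a trajectory of $Y$, and $\Phi_s(x)=g_i(s)x$ by uniqueness. Such a motion preserves (A2).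

\emph{Condition (A1).} Write $P_i=\{N_i\cdot x=c_i\}$ with $|N_i|=1$. Condition (A1) holds as soon as the quantities $|N_i\times N_j|^2$, $\det(N_i,N_j,N_k)$ and the $4\times4$ determinants with four of the rows $(N_i,c_i)$ are all nonzero; for the last, a common point $x$ of four planes would put $(x,-1)$ in the kernel. These are finitely many nonzero polynomials, so their product is nonzero at points $(N_i',c_i')$ arbitrarily close to $(N_i,c_i)$. Rescaling a row changes neither the plane nor the conditions, so we may take $|N_i'|=1$. Let $R_i(s)$ be the rotation through the fraction $s$ of the small angle from $N_i$ to $N_i'$, about a fixed axis through the origin, with $R_i(1)N_i=N_i'$. Then $g_i(s)x=R_i(s)x+s(c_i'-c_i)N_i'$ is a small motion that carries $P_i$ to $\{N_i'\cdot x=c_i'\}$.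

\emph{Condition (A3).} Now keep the planes fixed, and replace each $D_i$ by its image under the homothety of factor $1-\sigma$ about a point of $\operatorname{int}D_i$. With that point as origin the support function is $(1-\sigma)h_{D_i}$ with $h_{D_i}>0$, which is strictly decreasing in $\sigma$. By (C3), (A3) holds for all but finitely many $\sigma$; take such a $\sigma$ small, and use the homotheties of factor $1-s\sigma$ as the motion.
\end{proof}

\section{Cyclic triple points are Borromean}\label{sec:borromean}

Around a cyclic triple point the three curves need not look like the model, but the only constraints on them are six inequalities between radii, and these define a convex set.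

\begin{lemma}\label{lem:borromean}
If $e\in D_i\cap D_j\cap D_k$ is a cyclic triple point of an admissible system, then $C_i\cup C_j\cup C_k$ is the Borromean rings.
\end{lemma}

\begin{proof}
Let $i\to j\to k\to i$. By Lemma~\ref{lem:tri}(a), $e\in D_i\cap D_j\subset\operatorname{int}D_j$, $e\in D_j\cap D_k\subset\operatorname{int}D_k$ and $e\in D_k\cap D_i\subset\operatorname{int}D_i$.

\emph{Normalization.} Translate $e$ to $0$. The lines $\ell_{ki}$ and $\ell_{ij}$ are distinct and span $P_i$, and $\ell_{jk}\not\subset P_i$, since by (A1) the three planes do not share a line. So vectors spanning $\ell_{ki},\ell_{ij},\ell_{jk}$ form a basis. Send them to the coordinate vectors in the directions $x,y,z$, changing the sign of one of them if necessary to make the determinant positive. Since $GL_3^+(\mathbb{R})$ is path connected, this map is the end of an ambient isotopy, and it preserves convexity and piercing. So we may assume that $P_i,P_j,P_k$ are the planes $z=0$, $x=0$, $y=0$ of $A,B,E$.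

\emph{Interpolation.} By (C2) the curves have continuous positive radial functions $\rho_i,\rho_j,\rho_k$ about $0$. By Lemma~\ref{lem:tri}(a),
\begin{equation}\label{eq:six}
\rho_i<\rho_j \text{ on the $y$-half-axes},\quad \rho_j<\rho_k \text{ on the $z$-half-axes},\quad \rho_k<\rho_i \text{ on the $x$-half-axes}.
\end{equation}
The radial functions $\sigma_i,\sigma_j,\sigma_k$ of $A,B,E$ satisfy the same inequalities, which read $3<4$, $4<5$, $2<3$. Put $\rho_a^s=(1-s)\rho_a+s\sigma_a$ for $a\in\{i,j,k\}$. The curves $r=\rho_a^s(\theta)$ need not be convex, and this does not matter here. On each of the six half-axes let $p_s$ and $q_s$ be the inner and outer radius at time $s$. They are affine in $s$, and $q_s-p_s$ is positive at $s=0$ and $s=1$. So there are constants $g,M>0$ with $q_s-p_s\ge g$, $|p_s-p_{s'}|\le M|s-s'|$ and $|q_s-q_{s'}|\le M|s-s'|$ on all six half-axes.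

\emph{One curve at a time.} Divide $[0,1]$ into intervals of length less than $g/2M$, and let $[s_0,s_1]$ be one of them. For $s,s'\in[s_0,s_1]$,
\[
q_{s'}-p_s\ \ge\ (q_{s_0}-p_{s_0})-2M(s_1-s_0)\ >\ 0 .
\]
Let $W_a$ be the set swept by curve $a$ during $[s_0,s_1]$. Two of these sets lie in different coordinate planes and can meet only on the common axis, where on each half-axis one consists of the radii $p_s$ and the other of the radii $q_{s'}$. So the $W_a$ are pairwise disjoint. By Lemma~\ref{lem:radial} we can move the three curves one after another from time $s_0$ to time $s_1$, each time fixing the other two, which lie in their own sets $W_b$. Composing over all intervals carries $C_i\cup C_j\cup C_k$ to the model.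
\end{proof}

\section{The shrinking process}\label{sec:shrink}

Let $(D_1,\dots,D_n)$ be admissible. By Lemma~\ref{lem:tri}(a),
\[
S_i=D_i\cap\bigcup_{j\ne i}C_j
\]
is a finite subset of $\operatorname{int}D_i$, and it is empty exactly when $D_i$ is free. When $C_i$ shrinks in its plane through convex curves without crossing another curve, its disk must keep containing $S_i$, hence the convex hull $H_i=\operatorname{conv}S_i$. The next lemma says that this is the only constraint. Convexity of $D_i$ enters through the inclusion $H_i\subset\operatorname{int}D_i$; for a nonconvex planar disk the hull could leave the disk, and the move would not be a shrinking.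

\begin{lemma}[Shrinking move]\label{lem:move}
Let $(D_1,\dots,D_n)$ be admissible, $S_i\ne\emptyset$ and $\varepsilon>0$. There is a convex disk $D_i'\subset D_i$, with boundary $C_i'$, such that:
\begin{itemize}
\item[(a)] every point of $D_i'$ is within distance $\varepsilon$ of $H_i$;
\item[(b)] for any compact set $K$ disjoint from $P_i$, an ambient isotopy fixing $K$ and all $C_j$, $j\ne i$, moves $C_i$ to $C_i'$ through convex curves in $P_i$;
\item[(c)] the system obtained by replacing $D_i$ with $D_i'$ is admissible;
\item[(d)] if $\to'$ is the piercing relation of the new system, then $a\to'b$ implies $a\to b$.
\end{itemize}
In particular, every cyclic triple point of the new system is a cyclic triple point of the old one.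
\end{lemma}

\begin{proof}
Let $D_i'=(1-t)H_i+tD_i$ with $0<t<1$ to be chosen. It is compact, convex and contained in $D_i$. For $h\in H_i$ the open set $(1-t)h+t\operatorname{int}D_i\subset D_i'$ contains $h=(1-t)h+th$, so $S_i\subset H_i\subset\operatorname{int}D_i'$.

(a) Since $(1-t)h+tx=h+t(x-h)$, it suffices that $t\operatorname{diam}D_i\le\varepsilon$.

(b) The curves $C_j$, $j\ne i$, meet $D_i$ only in $S_i\subset\operatorname{int}D_i'$, so they miss $D_i\setminus\operatorname{int}D_i'$, and so does $K$. Apply Lemma~\ref{lem:nested}.

(c) The planes are unchanged, and (A2) follows from (b). By (C3), $h_{D_i'}=h_{H_i}+t(h_{D_i}-h_{H_i})$, and $h_{H_i}<h_{D_i}$ on unit vectors because $H_i$ is a compact subset of $\operatorname{int}D_i$. So $h_{D_i'}(\nu)$ is strictly increasing in $t$, and (A3) holds for all but finitely many $t$. Fix such a $t$ that also satisfies the bound in (a).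

(d) Only pairs containing $i$ can change. Since $C_j\cap D_i\subset S_i\subset D_i'\subset D_i$, we have $C_j\cap D_i'=C_j\cap D_i$, so $j\to'i$ if and only if $j\to i$. The other direction needs an argument, because $C_i'$ is a new curve and passes through points that $C_i$ did not. Suppose $i\to'j$. Then $D_i\cap D_j\supset D_i'\cap D_j\ne\emptyset$. By Lemma~\ref{lem:tri}(b) for the new system $j\not\to'i$, hence $j\not\to i$. By Lemma~\ref{lem:tri}(b) for the old system, $i\to j$.

The last statement follows from (d) and $D_i'\subset D_i$.
\end{proof}

\begin{proposition}\label{prop:free}
Let $(D_1,\dots,D_n)$, $n\ge1$, be admissible with no cyclic triple point. Then after finitely many (possibly zero) shrinking moves some disk is free.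
\end{proposition}

\begin{proof}
We visit the disks in cyclic order and shrink each ever closer to its hull. Put $D_i^{0}=D_i$. Given the admissible system $(D^m_1,\dots,D^m_n)$, with piercing relation $\to_m$ and sets $S^m_i$, $H^m_i$, let $i\equiv m\pmod n$. If $S_i^{m}=\emptyset$, stop. Otherwise let $D_i^{m+1}$ be the result of a shrinking move with $\varepsilon=\frac1{m+1}$, and let $D_j^{m+1}=D_j^m$ for $j\ne i$. Suppose the process never stops. We shall find a cyclic triple point of the original system.

\emph{The limit.} The sets $D_i^{m}$ are nonempty, compact and decreasing in $m$, so $D_i^\infty=\bigcap_mD_i^{m}$ is nonempty and compact; it may be a segment or a point. By Lemma~\ref{lem:move}(d) the relations $\to_m$ decrease with $m$. They are relations on a finite set, so there is $m_0$ such that $\to_m$ equals a fixed relation $\to_\infty$ for all $m\ge m_0$, and $j\to_\infty i$ implies $j\to_0i$. Let $J_i=\{j:j\to_\infty i\}$. It is nonempty, because $S_i^m\ne\emptyset$ whenever $m\equiv i$.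

The limit sets have no piercing points to speak of, but they remember that each disk was pulled tight around the disks that pierce it.

\medskip\noindent
\emph{Claim. Every $e\in D_i^\infty$ can be written $e=\sum_{j\in J_i}\lambda_jx_j$ with $x_j\in D_j^\infty$, $\lambda_j\ge0$, $\sum_j\lambda_j=1$.}
\medskip

Let $m\ge m_0$ with $m\equiv i$. Every point of $S_i^m$ lies on a curve $\partial D_j^m\subset D_j^m$ with $j\in J_i$. A point of $H_i^m$ is a convex combination of points of $S_i^m$; grouping the terms by $j$ and using that $D_j^m$ is convex and nonempty, we can write it with one point from each $D_j^m$. Since $e\in D_i^{m+1}$, Lemma~\ref{lem:move}(a) gives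
\[
\Bigl|\,e-\sum_{j\in J_i}\lambda_j^mx_j^m\Bigr|\le\frac1{m+1},\qquad x_j^m\in D_j^m,\quad\lambda_j^m\ge0,\quad\sum_{j\in J_i}\lambda_j^m=1 .
\]
Pass to a subsequence along which all $\lambda_j^m$ and $x_j^m$ converge, to $\lambda_j$ and $x_j$. For each $m'$ the points $x_j^m$ with $m\ge m'$ lie in the closed set $D_j^{m'}$, so $x_j\in D_j^\infty$. This proves the claim.

\emph{An extreme point.} The claim says that every point of the compact set $K=\bigcup_iD_i^\infty$ is an average of points of $K$ taken from piercing disks. At an outermost point of $K$ the average must be trivial. Let $e$ be a point of $K$ at maximal distance from the origin, and let $T=\{i:e\in D_i^\infty\}\ne\emptyset$. Let $i\in T$ and write $e$ as in the claim. Then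
\[
\sum_j\lambda_j|x_j-e|^2=\sum_j\lambda_j|x_j|^2-2\,e\cdot\sum_j\lambda_jx_j+|e|^2=\sum_j\lambda_j|x_j|^2-|e|^2\le0 ,
\]
so $x_j=e$ for every $j$ with $\lambda_j>0$. Hence for each $i\in T$ there is $j\in T$ with $j\to_\infty i$.

\emph{The cycle.} Following these relations backward inside the finite set $T$ yields a directed cycle of distinct elements for $\to_\infty$, hence for $\to_0$. Its length is not $1$, since piercing relates distinct indices. It is not $2$, by Lemma~\ref{lem:tri}(b); this is where the linking numbers are used. It is at most $3$, because $e\in P_i$ for all $i\in T$ and no four planes have a common point. So there are distinct $i,j,k\in T$ with $i\to_0j\to_0k\to_0i$, and $e\in D_i^\infty\cap D_j^\infty\cap D_k^\infty\subset D_i\cap D_j\cap D_k$. This is a cyclic triple point of the original system, a contradiction.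
\end{proof}

\begin{remark}\label{rem:four}
The last step is the only place where the condition on four planes is used, and there it is a convenience. The disks $D_i$, $i\in T$, all contain $e$, so any two of them are related by a piercing. In a cycle $i_1\to i_2\to i_3\to\cdots\to i_1$ of length at least $4$, either $i_1\to i_3$, which gives a shorter cycle, or $i_3\to i_1$, which gives a cycle of length $3$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
\emph{No cyclic triple point implies the conclusions of \textup{(b)}.} We retire the components one at a time. A free disk allows us to shrink its curve to a small circle, but this circle must not obstruct later moves. All later moves of a component $j$ take place in $P_j$, so it is enough to place the circle off all the other planes.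

Precisely, we maintain a set of \emph{active} components, whose disks form an admissible system without cyclic triple points, and a set of \emph{retired} components $i$, each the boundary of a round disk $\Delta_i\subset P_i$ that misses $P_j$ for every $j\ne i$, active or retired. At the start all components are active. While some component is active, apply Proposition~\ref{prop:free} to the active system. Each shrinking move of a disk in $P_j$ is realized by an ambient isotopy fixing the other active curves and the retired curves, by Lemma~\ref{lem:move}(b) with $K$ the union of the retired curves, and it creates no cyclic triple point. We reach a system in which some active disk, which we again call $D_i$, misses all other active curves; it misses the retired curves because they miss $P_i$. Choose a round disk $\Delta_i\subset\operatorname{int}D_i$ disjoint from the finitely many lines $\ell_{ij}$, $j\ne i$, hence from the planes $P_j$. By Lemma~\ref{lem:nested}, $\partial D_i$ moves to $\partial\Delta_i$ through convex curves in $P_i$ with all other components fixed. Retire $i$. The remaining active disks form an admissible subsystem without cyclic triple points.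

After $n$ rounds every component bounds a round disk $\Delta_i$ that misses $P_j\supset\Delta_j$ for $j\ne i$. These disks are pairwise disjoint, and every component has moved through convex curves in its own plane. Carrying the disks back by the composite ambient isotopy shows that $L$ is an unlink.

\emph{The converse in \textup{(b)}.} If there is a cyclic triple point, Lemma~\ref{lem:borromean} gives a sublink that is the Borromean rings, which is not an unlink. Every sublink of an unlink is an unlink, so $L$ is not one.

\emph{Part \textup{(a)}.} One direction is Lemma~\ref{lem:borromean}. Conversely, three components that form the Borromean rings are not an unlink, so by (b), applied to the subsystem of their three disks, these disks have a cyclic triple point.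
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:unlink}]
If $L$ is an unlink, each component bounds a disk missing the others, so the linking numbers vanish; and all sublinks are unlinks, so none is the Borromean rings. Conversely, suppose that all pairwise linking numbers vanish and no three-component sublink is the Borromean rings. By Lemma~\ref{lem:generic} an ambient isotopy takes $L$ to the link of an admissible system. It preserves the type of $L$ and of every sublink, so we may assume that $L$ is such a link. By Theorem~\ref{thm:criterion}(a) there is no cyclic triple point, and by Theorem~\ref{thm:criterion}(b) $L$ is an unlink.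

Now let $n\ge3$ and suppose that all three-component sublinks are unlinks. Any two components lie in such a sublink, so their linking number is $0$, and no such sublink is the Borromean rings. By the first part $L$ is an unlink. The converse holds because sublinks of an unlink are unlinks.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:brunnian}]
Let $L$ be a Brunnian link with $n\ge3$ convex planar components. Any two components form a proper sublink, hence an unlink, so all pairwise linking numbers vanish. Since $L$ is not an unlink, Theorem~\ref{thm:unlink} gives a three-component sublink that is the Borromean rings. It is not an unlink, so it is not a proper sublink. Therefore $n=3$ and $L$ is the Borromean rings.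
\end{proof}

\begin{remark}[Round circles]\label{rem:round}
The criterion explains why the model \eqref{eq:model} needs a curve that is not round. If $e$ is an interior point of a round disk with center $o$ and radius $r$, it divides every chord through it into two pieces whose lengths have the same product $\pi=r^2-|e-o|^2$. Let $e$ be a cyclic triple point of round disks with $i\to j\to k\to i$; it is interior to all three disks, as in the proof of Lemma~\ref{lem:borromean}. Since $I_{ij}$ lies in the relative interior of $I_{ji}$, both pieces of $I_{ij}$ are shorter than the corresponding pieces of $I_{ji}$, so $\pi_i<\pi_j$. The other two piercings give $\pi_j<\pi_k$ and $\pi_k<\pi_i$, a contradiction. The perturbation in Lemma~\ref{lem:generic} keeps circles round, so by Theorem~\ref{thm:criterion}(b) round circles with pairwise linking numbers $0$ form an unlink. This recovers the result of Freedman and Skora quoted in Section~\ref{sec:intro}.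
\end{remark}

\begin{thebibliography}{1}
\bibitem{TBC} \emph{The Trouble With Brunnian Circles}, \texttt{http://users.wfu.edu/howards/elon.pdf}.
\end{thebibliography}
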